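# Two parameters can raise the topological stable rank by two

## 1. Pushing a path, and then a square, off the origin

Let $F:[0,1]\to\mathbb C$ be a continuous path and let $\epsilon>0$. Can we move $F$ by less than $\epsilon$ so that it avoids $0$? Yes. Choose $N$ so that $F$ oscillates by less than $\epsilon/3$ on each interval $[\frac{i-1}N,\frac iN]$. Choose points $p_0,p_1,\dots,p_N\in\mathbb C$ one after the other, with $|p_i-F(i/N)|<\epsilon/3$ and $p_i\ne0$, such that for $i\ge1$ the point $p_i$ does not lie on the real line through $0$ and $p_{i-1}$. A line has empty interior, so this is possible. The segment from $p_{i-1}$ to $p_i$ does not contain $0$, since otherwise $p_{i-1}$, $0$, $p_i$ would be collinear. The polygonal path through $p_0,\dots,p_N$ is zero-free and within $\frac23\epsilon$ of $F$.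

Now replace the interval by the square $[0,1]^2$ and take
$$F(s,t)=(s-\tfrac12)+i(t-\tfrac12).$$
On the boundary of the square $|F|\ge\frac12$. Suppose $G$ is continuous with $|G-F|<\frac12$ everywhere. On the boundary, $F+\lambda(G-F)$, $0\le\lambda\le1$, never vanishes, so $G$ winds around $0$ there as often as $F$, namely once. If $G$ had no zero on the whole square, its winding number on the boundary would be $0$. So $G$ has a zero: this $F$ cannot be pushed off the origin.

Two functions on the square do better. Let $F=(F_1,F_2):[0,1]^2\to\mathbb C^2$. Approximate $F$ by a map with polynomial components in $s,t$. A smooth map sends the square to a set of measure zero in $\mathbb C^2=\mathbb R^4$, so we can subtract an arbitrarily small vector outside this image and get a map without zeros.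

So one complex function suffices over the interval and two are needed over the square. Passing from a point to a square raised the count from one to two. The topic of this lecture is whether a square can ever cost more than one when the field $\mathbb C$ is replaced by a Banach algebra.

## 2. Left-invertible tuples and Rieffel's problem

All Banach algebras are over $\mathbb C$, and compact spaces are Hausdorff. Put $I=[0,1]$. For a Banach algebra $A$ and a compact space $X$, let $A(X)$ be the Banach algebra of continuous maps $X\to A$ with pointwise operations and the supremum norm. Then $A(X)(Y)=A(X\times Y)$.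

**Definition.** Let $A$ be a unital Banach algebra. An $n$-tuple $(a_1,\dots,a_n)\in A^n$ is left-invertible if there are $b_1,\dots,b_n\in A$ with $\sum_{i=1}^n b_ia_i=1$. The set of these tuples is $\mathrm{Lg}_n(A)$. The topological stable rank $\operatorname{tsr}A$ is the least $n\ge1$ such that $\mathrm{Lg}_n(A)$ is dense in $A^n$, or $\infty$ if there is no such $n$.

For $A=C(X)$, a tuple is left-invertible exactly when the $a_i$ have no common zero: a common zero contradicts $\sum b_ia_i=1$, and without common zeros $b_i=\bar a_i/\sum_j|a_j|^2$ works. Section 1 therefore says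
$$\operatorname{tsr}\mathbb C=1,\qquad \operatorname{tsr}C(I)=1,\qquad \operatorname{tsr}C(I^2)=2 .$$

For a closed subalgebra $A\subset C(K)$ only one direction survives: a left-invertible tuple has no common zero on $K$. Take the disk algebra, the functions continuous on the closed unit disk and holomorphic inside, viewed by the maximum principle as a closed subalgebra of $C(S^1)$. The function $z$ is zero-free on $S^1$ but not invertible. It is not even a limit of invertibles, because if $|g-z|<1$ on $S^1$, then $g$ has a zero in the disk by Rouché's theorem. So the disk algebra has topological stable rank at least $2$.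

Rieffel proved that $\operatorname{tsr}A(I)\le\operatorname{tsr}A+1$ for every unital $\mathrm C^*$-algebra $A$. For $A=C(X)$ with $X$ compact, a whole square costs at most one. Rieffel's problem asks whether
$$\operatorname{tsr}A(I^2)\le\operatorname{tsr}A+1\tag{R}$$
holds for every unital complex Banach algebra $A$. The answer is no.

**Theorem 1.** For every $k\ge2$ there are a non-empty compact set $K\subset\mathbb C^k$ and a closed unital subalgebra $A_k\subset C(K)$ with $\operatorname{tsr}A_k=1$ and $\operatorname{tsr}A_k(I^k)=k+1$. In particular $\operatorname{tsr}A_2(I^2)=3>\operatorname{tsr}A_2+1$, so (R) is false.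

**Theorem 2.**
(a) For every unital Banach algebra $A$ and $k\ge0$: $\operatorname{tsr}A(I^k)\le\operatorname{tsr}A+k$.
(b) For every $n\ge1$ there is a commutative unital Banach algebra $E$ with $\operatorname{tsr}E=n$ and $\operatorname{tsr}E(I^k)=n+k$ for all $k\ge0$. So (a) cannot be improved for any value of $\operatorname{tsr}A$ or any $k$, and (R) fails for algebras of every finite topological stable rank.

We will use the following elementary facts throughout.

**Lemma 3.** Let $A$ be a unital Banach algebra.

1. $\mathrm{Lg}_n(A)$ is open in $A^n$.
2. If $\mathrm{Lg}_n(A)$ is dense in $A^n$, then $\mathrm{Lg}_{n+1}(A)$ is dense in $A^{n+1}$.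
3. If $A\to A'$ is a continuous surjective unital homomorphism, then $\operatorname{tsr}A'\le\operatorname{tsr}A$.
4. Let $X$ be compact and $G\in A(X)^n$. If $G(x)\in\mathrm{Lg}_n(A)$ for every $x\in X$, then $G\in\mathrm{Lg}_n(A(X))$.

**Proof.** (1) If $\sum b_ia_i=1$ and $a'$ is near $a$, then $w=\sum b_ia_i'$ is near $1$, hence invertible, and $\sum(w^{-1}b_i)a_i'=1$. (2) $\mathrm{Lg}_n(A)\times A\subset\mathrm{Lg}_{n+1}(A)$, by taking $b_{n+1}=0$. (3) The induced map $A^n\to A'^n$ is continuous and surjective, so it carries dense sets to dense sets, and it carries $\mathrm{Lg}_n(A)$ into $\mathrm{Lg}_n(A')$. (4) Fix $x_0$ and $b_i\in A$ with $\sum b_iG_i(x_0)=1$. For $x$ near $x_0$ the element $w(x)=\sum_jb_jG_j(x)$ is invertible, and $b_i(x)=w(x)^{-1}b_i$ is continuous with $\sum b_i(x)G_i(x)=1$. Finitely many such neighborhoods cover $X$. Let $\chi_s$ be a subordinate partition of unity and $b^{(s)}$ the local solutions. Then $b_i=\sum_s\chi_sb^{(s)}_i$ satisfies $\sum_ib_iG_i=\sum_s\chi_s=1$. $\square$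

## 3. One real parameter costs at most one

Here we prove Theorem 2(a). The device is the polygon from Section 1, except that only one coordinate moves at a time while the others, standing still, witness left-invertibility.

**Proof of Theorem 2(a).** Since $A(I^k)=A(I^{k-1})(I)$, induction reduces the claim to $k=1$, and we may assume $n=\operatorname{tsr}A<\infty$. Let $F\in A(I)^{n+1}$ and $\epsilon>0$. We approximate $F$ by an element of $\mathrm{Lg}_{n+1}(A(I))$.

**Step 1: choose the vertices.** Choose $N$ so that every $F_l$ oscillates by less than $\epsilon$ on each $[\frac{i-1}N,\frac iN]$. We want $p^{(0)},\dots,p^{(N)}\in A^{n+1}$ with $\|p^{(i)}_l-F_l(i/N)\|<\epsilon$ such that for all $1\le i\le N$ and $1\le l\le n+1$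
$$(p^{(i)}_1,\dots,p^{(i)}_{l-1},\,p^{(i-1)}_{l+1},\dots,p^{(i-1)}_{n+1})\in\mathrm{Lg}_n(A).\tag{1}$$
Each condition in (1) involves $n$ distinct coordinates of the point $(p^{(0)},\dots,p^{(N)})\in A^{(n+1)(N+1)}$. It says that this point lies in the preimage of the open dense set $\mathrm{Lg}_n(A)$ under a coordinate projection. A coordinate projection is continuous, open and surjective, so this preimage is open and dense. A finite intersection of open dense sets is dense, so the $p^{(i)}$ exist.

**Step 2: join the vertices, one coordinate at a time.** Divide $[\frac{i-1}N,\frac iN]$ into $n+1$ equal subintervals. On the $l$-th one let $G$ move the $l$-th coordinate linearly from $p^{(i-1)}_l$ to $p^{(i)}_l$ and keep the others fixed. At that time coordinates $1,\dots,l-1$ have already moved to $p^{(i)}$ and coordinates $l+1,\dots,n+1$ are still at $p^{(i-1)}$, so the $n$ fixed coordinates form the tuple in (1). Hence $G(t)\in\mathrm{Lg}_{n+1}(A)$ for all $t$, and $G\in\mathrm{Lg}_{n+1}(A(I))$ by Lemma 3(4).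

**Step 3: estimate.** For $t\in[\frac{i-1}N,\frac iN]$, $G_l(t)$ is a convex combination of $p_l^{(i-1)}$ and $p_l^{(i)}$, and each of these is within $2\epsilon$ of $F_l(t)$. So $\|G_l-F_l\|\le2\epsilon$. $\square$

## 4. Finding $2k$ real dimensions when the stable rank is one

By Theorem 2(a), an algebra with $\operatorname{tsr}A=1$ satisfies $\operatorname{tsr}A(I^k)\le k+1$. To reach $k+1$ we need a $k$-tuple over $I^k$ that cannot be pushed into $\mathrm{Lg}_k$.

Try commutative $\mathrm C^*$-algebras first. A $k$-tuple in $C(Y)(I^k)$ is a map $I^k\times Y\to\mathbb C^k=\mathbb R^{2k}$. The cube supplies $k$ real dimensions, and $Y$ should supply the other $k\ge2$. For $Y=I^d$ with $d\ge2$, restriction to a two-dimensional face maps $C(I^d)$ onto $C(I^2)$, so $\operatorname{tsr}C(I^d)\ge2$ by Lemma 3(3). So stable rank one forces $d\le1$. With $Y=I$ and $k=2$ we get maps $I^3\to\mathbb R^4$, which can be pushed off $0$ by the measure-zero argument of Section 1: $\operatorname{tsr}C(I)(I^2)=\operatorname{tsr}C(I^3)\le2$. One dimension is missing.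

Next try an algebra of functions on a compact set $K\subset\mathbb C^k$ in which we only approximate by rational functions. Let
$$\mathcal R(K)=\{p/q:\ p,q\text{ polynomials},\ q\text{ zero-free on }K\}$$
and let $A$ be the closure of $\mathcal R(K)$ in $C(K)$. If $K$ has an interior point $a$, then $\operatorname{tsr}A>1$: elements of $A$ are holomorphic in the interior of $K$, and if a closed disk of radius $r$ about $a$ in the direction of the first coordinate lies in the interior, every $g\in A$ with $|g-(z_1-a_1)|<r$ on it has a zero there by Rouché. So $K$ must have empty interior. On the other hand, stable rank one is easy to force.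

**Lemma 4.** Let $K\subset\mathbb C^k$ be non-empty and compact, and let $h_1,h_2,\dots$ be polynomials without zeros on $K$ such that every polynomial is a uniform limit on $K$ of some of the $h_n$. Then the closure $A$ of $\mathcal R(K)$ in $C(K)$ has $\operatorname{tsr}A=1$.

**Proof.** Let $p/q\in\mathcal R(K)$ and approximate $p$ uniformly on $K$ by $h_n$. Then $h_n/q$ approximates $p/q$, and it is invertible in $\mathcal R(K)$ with inverse $q/h_n$. So the invertible elements are dense in $\mathcal R(K)$, hence in $A$. $\square$

So take a ball and delete a neighborhood of each hypersurface $\{h_n=0\}$, for a dense sequence of polynomials. The difficulty is that the deleted set is now dense, and we need an obstruction that survives. The natural candidate is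
$$F(x,z)=z-x,\qquad x\in\Delta,\ z\in K,$$
where $\Delta\subset\mathbb R^k\subset\mathbb C^k$ is a $k$-simplex, so that $\Delta\cong I^k$. Let $U$ be the part of the ball that is deleted, and suppose $\partial\Delta\subset U$, so that $F$ has no zeros over $\partial\Delta$.

The position of the parameter cell matters. Suppose, for $k=2$, that we used instead the cell $\{(x,0):x\in\mathbb C,|x|\le\frac12\}$ in a complex line, and the map $z-(x,0)$. If the polynomial $z_2+\delta$ is among the $h_n$, then $z_2\ne-\delta$ on $K$, and $z-(x,-\delta)$ is a zero-free map within $|\delta|$ of $z-(x,0)$. Since there are such perturbations in the list for suitable arbitrarily small $\delta$ (or we may put them there), nothing prevents approximation by zero-free maps.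

The mechanism is general. Suppose the inclusion $\partial\Delta\to U$ extends to a continuous map $u:\Delta\to U$. Then $g(x,z)=z-u(x)$ is zero-free on $\Delta\times K$ and agrees with $F$ over $\partial\Delta$, so the values of $F$ over $\partial\Delta$ obstruct nothing. The zero set of this $g$, as a map on $\Delta$ times the ball, is the graph of $u$, and its projection to the second factor is a filling of the sphere $\partial\Delta$ inside $U$. This suggests the obstruction: the zeros of any good approximant should project to something in $U$ that bounds $\partial\Delta$. So we want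

* a hole $U$ containing neighborhoods of all the hypersurfaces $\{h_n=0\}$ in the ball, and
* a cohomology class on $U$ showing that $\partial\Delta$ does not bound in $U$.

For technical reasons the class will live on a sequence of approximations $U_N$ to $U$. Section 5 shows that such classes suffice, and Sections 6 to 8 construct them.

## 5. A sphere that does not bound in the hole

Fix $k\ge2$ and $m=k-1$. We write $|\cdot|$ for the Euclidean norm on $\mathbb C^k$, $B(r)$ and $\bar B(r)$ for the open and closed balls about $0$, and $H_*$, $H^*$ for singular (co)homology with coefficients in $\mathbb C$. Let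
$$\ell_i(z)=z_i\ (1\le i\le k),\qquad \ell_0(z)=1-\sum_{i=1}^kz_i,\qquad \Delta=\{x\in\mathbb R^k:\ell_i(x)\ge0,\ 0\le i\le k\}.$$
For $x\in\Delta$ we have $|x|^2=\sum x_i^2\le\sum x_i\le1$, so $\Delta\subset\bar B(1)$. Also $\partial\Delta\cong S^m$.

We recall the topological tools. If $X$ is a closed subset of a space $M$, a class $a\in H^p(M)$ and a class $b\in H^q(M,M\setminus X)$ have a cup product $a\cup b\in H^{p+q}(M,M\setminus X)$, natural in the pair. Excision: if $X\subset M$ is closed and $M_0\subset M$ is open with $X\subset M_0$, then $H^*(M,M\setminus X)\to H^*(M_0,M_0\setminus X)$ is an isomorphism, since the removed set $M\setminus M_0$ is closed and contained in the open set $M\setminus X$. A map $g:M\to\mathbb C^k$ with zeros only in $X$ is a map of pairs $(M,M\setminus X)\to(\mathbb C^k,\mathbb C^k\setminus0)$. Let $\tau$ generate $H^{2k}(\mathbb C^k,\mathbb C^k\setminus0)\cong\mathbb C$. Then $g^*\tau\in H^{2k}(M,M\setminus X)$ records the zeros. For example, for $M=\mathbb C$ and $g(z)=z^2$, $g^*\tau=2\tau$.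

**Proposition 5.** Let $K_0\supset K_1\supset\cdots$ be compact subsets of $\bar B(2)$, $U_N=B(2)\setminus K_N$ and $K=\bigcap_NK_N$. Assume that $\partial\Delta\cap K_0=\emptyset$ and that for every $N$ there is $\Theta_N\in H^m(U_N)$ with $\Theta_N|_{\partial\Delta}\ne0$ in $H^m(\partial\Delta)$. Then $K\ne\emptyset$. Moreover, with
$$d=\operatorname{dist}(\partial\Delta,K_0)>0,\qquad \epsilon_0=\min(d,\tfrac12),\qquad F(x,z)=z-x,$$
there is no continuous map $g:\Delta\times K\to\mathbb C^k\setminus\{0\}$ with $|g-F|<\epsilon_0$ on $\Delta\times K$.

**Proof.** The assumption $\partial\Delta\cap K_0=\emptyset$ gives $\partial\Delta\subset U_N$ for all $N$. If some $K_N$ were empty, then $U_N=B(2)$ would be contractible and $H^m(U_N)=0$ because $m\ge1$, a contradiction. So $K$ is a decreasing intersection of non-empty compact sets, and $K\neq\emptyset$. Suppose now that $g$ exists.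

**Step 1: extend $g$ so that its zeros lie over one hole $U_N$.** Let $\epsilon'=\max_{\Delta\times K}|g-F|<\epsilon_0$. By Tietze's theorem $g-F$ extends continuously to $\Delta\times\bar B(2)\to\mathbb C^k$. Compose the extension with the radial retraction of $\mathbb C^k$ onto the closed ball of radius $\epsilon'$, and add $F$. This extends $g$ to $\Delta\times\bar B(2)$ with $|g-F|\le\epsilon'$ everywhere. Let $X$ be the zero set of this extension. It is compact and disjoint from $\Delta\times K=\bigcap_N(\Delta\times K_N)$, a decreasing intersection of compact sets. Hence $X\cap(\Delta\times K_N)=\emptyset$ for some $N$. Fix this $N$ and write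
$$U=U_N,\quad \Theta=\Theta_N,\quad \theta=\Theta|_{\partial\Delta}\ne0,\quad B=B(2),\quad C=\bar B(\tfrac32).$$
On $X$ we have $|z-x|=|F|=|F-g|\le\epsilon'<\frac12$ and $|x|\le1$. So $X\subset\Delta\times C$, and therefore $X\subset\Delta\times U$.

**Step 2: attach a class to the zeros and see that it dies over $\Delta$.** Let $\tilde\Theta$ be the pullback of $\Theta$ under $(x,z)\mapsto z$, on $\Delta\times U$ (and on its subsets). Consider
$$\tilde\Theta\cup g^*\tau\in H^{m+2k}(\Delta\times U,(\Delta\times U)\setminus X)\cong H^{m+2k}(\Delta\times B,(\Delta\times B)\setminus X),$$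
where the isomorphism is excision for the open set $\Delta\times U\supset X$. Let $\Omega$ be the corresponding class on the right. Since $X\subset\Delta\times C$, we may restrict $\Omega$ to the pair $(\Delta\times B,\Delta\times(B\setminus C))$. There it is zero, because $\Delta$ is contractible and
$$H^{m+2k}(\Delta\times B,\Delta\times(B\setminus C))\cong H^{m+2k}(B,B\setminus C)=0.$$
The last group vanishes because $B\setminus C\simeq S^{2k-1}$, so the cohomology of $(B,B\setminus C)$ sits in degree $2k$ only, and $m\ge1$.

**Step 3: restrict to $\partial\Delta$.** The purpose is to compute the same class where we know the zeros well. Let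
$$Z=\{(x,z)\in\partial\Delta\times B:\ |z-x|\le\epsilon'\}.$$
It is compact, since $|z|\le1+\epsilon'<\frac32$ on $Z$. In particular $Z\subset\partial\Delta\times C$. It contains $X\cap(\partial\Delta\times B)$. Since $\epsilon'<d\le\operatorname{dist}(\partial\Delta,K_N)$, it lies in $\partial\Delta\times U$. Let
$$\Omega''\in H^{m+2k}(\partial\Delta\times B,(\partial\Delta\times B)\setminus Z)$$
be the restriction of $\Omega$. The inclusion of $(\partial\Delta\times B,\partial\Delta\times(B\setminus C))$ into $(\Delta\times B,(\Delta\times B)\setminus X)$ factors through the pair in Step 2 and also through the pair carrying $\Omega''$. So Step 2 gives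
$$\Omega''|_{(\partial\Delta\times B,\ \partial\Delta\times(B\setminus C))}=0.\tag{2}$$

**Step 4: replace $g$ by $F$.** By naturality $\Omega''$ restricts to $\tilde\Theta\cup g^*\tau$ on $(\partial\Delta\times U,(\partial\Delta\times U)\setminus Z)$. Off $Z$ we have $|F|>\epsilon'\ge|g-F|$, so $F+t(g-F)$, $0\le t\le1$, is a homotopy of maps of pairs into $(\mathbb C^k,\mathbb C^k\setminus0)$. Thus $\Omega''$ restricts to $\tilde\Theta\cup F^*\tau$ on this pair.

**Step 5: replace $\tilde\Theta$ by $\theta$.** The class $F^*\tau$ lives near the diagonal, and there $z$ and $x$ are interchangeable. Let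
$$\mathcal N=\{(x,z)\in\partial\Delta\times B:\ |z-x|<\epsilon_0\},$$
an open neighborhood of $Z$ in $\partial\Delta\times B$. For $(x,z)\in\mathcal N$ and $0\le t\le1$, the point $x+t(z-x)$ has norm less than $\frac32$ and distance less than $d$ from $x\in\partial\Delta$, so it lies in $B\setminus K_N=U$. Hence $\mathcal N\subset\partial\Delta\times U$, and on $\mathcal N$ the maps $(x,z)\mapsto z$ and $(x,z)\mapsto x$ into $U$ are homotopic. This gives $\tilde\Theta|_{\mathcal N}=\mathrm{pr}_1^*\theta|_{\mathcal N}$. Now put
$$\Psi=\mathrm{pr}_1^*\theta\cup F^*\tau\in H^{m+2k}(\partial\Delta\times B,(\partial\Delta\times B)\setminus Z),$$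
which makes sense because $F$ has zeros only in $Z$. By Step 4, $\Omega''$ and $\Psi$ have the same restriction to $(\mathcal N,\mathcal N\setminus Z)$. That restriction map is an excision isomorphism, so $\Omega''=\Psi$.

**Step 6: the class is not zero.** On $(\partial\Delta\times B,\partial\Delta\times(B\setminus C))$ the map $F$ is homotopic, as a map of pairs, to $(x,z)\mapsto z$ via $z-tx$, since $|z|>\frac32>1\ge|x|$ on the subspace. So $\Psi$ restricts to the exterior product $\theta\times\tau_0$, where $\tau_0=\tau|_{(B,B\setminus C)}$ generates $H^{2k}(B,B\setminus C)$. By the Künneth theorem over the field $\mathbb C$, $\theta\times\tau_0\ne0$. But $\Psi=\Omega''$ restricts to $0$ by (2), a contradiction. $\square$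

The inequality $m\ge1$ is used in Step 2, which is why $k\ge2$.

## 6. A neighborhood of $k+1$ complex hyperplanes

We start with a hole in which $\partial\Delta$ does not bound. Put
$$P=\ell_0\ell_1\cdots\ell_k,\qquad \epsilon=\frac1{k+2},\qquad c_0=\epsilon^{k+1},\qquad c=\frac{c_0}2 .$$
Each face of $\Delta$ lies in one of the complex hyperplanes $\{\ell_i=0\}$, so $P=0$ on $\partial\Delta$. Let
$$O_0=\{z\in B(3):\ |P(z)|<c_0\}\supset\partial\Delta.$$

**Lemma 6.** There is $\Theta_0\in H^m(O_0)$ with $\Theta_0|_{\partial\Delta}\ne0$.

**Proof.** We build a map from $O_0$ to the sphere $\partial\Delta$ that has non-zero degree on $\partial\Delta$. For $z\in O_0$ put $\phi_i(z)=\max(0,\epsilon-|\ell_i(z)|)$, $0\le i\le k$. Since $\prod|\ell_i(z)|<\epsilon^{k+1}$, some $|\ell_i(z)|<\epsilon$, so $\sum_j\phi_j(z)>0$. Not all $\phi_i(z)$ are positive, since otherwise $1=|\sum_i\ell_i(z)|<(k+1)\epsilon<1$. The functions $\ell_0,\dots,\ell_k$ restricted to $\Delta$ are the barycentric coordinates, so there is a continuous map $\nu:O_0\to\partial\Delta$ sending $z$ to the point with barycentric coordinates $\phi_i(z)/\sum_j\phi_j(z)$.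

The map $\nu|_{\partial\Delta}$ has no fixed point. Indeed, suppose $x\in\partial\Delta$ and $\nu(x)=x$. If $\ell_i(x)>0$, then $\phi_i(x)>0$, so $\ell_i(x)<\epsilon$. Hence all $\ell_i(x)<\epsilon$, contradicting $\sum\ell_i(x)=1$. A fixed-point-free self-map of $S^m$ is homotopic to the antipodal map and has degree $(-1)^{m+1}\ne0$. Let $\Theta_0$ be $\nu^*$ of a generator of $H^m(\partial\Delta)$. $\square$

For $k=2$ this can be seen by hand. Here $P=z_1z_2(1-z_1-z_2)$, $\epsilon=\frac14$, $c_0=\frac1{64}$, and $O_0$ contains the part in $B(3)$ of three complex lines, of which any two meet in a vertex of the triangle $\Delta$. At the vertex $0$ we have $\phi_1=\phi_2=\frac14$, $\phi_0=0$, so $\nu(0)$ is the midpoint of the opposite side. At the midpoint $(0,\frac12)$ of the side $\{\ell_1=0\}$ only $\phi_1$ is positive, so $\nu$ sends it to the opposite vertex $(1,0)$. The triangle is turned half way round.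

## 7. What attaching a hypersurface can destroy

Now we must enlarge the hole by a tube $T$ around a hypersurface $W=\{f=0\}$. By the Mayer–Vietoris sequence, a class $\Theta$ on an open set $O$ extends to $O\cup T$ exactly when $\Theta|_{O\cap T}$ is the restriction of a class on $T$. If $T$ is thin and retracts into $W$, this will follow once some class on $W$ agrees with $\Theta$ on $W\cap O$.

Without care this fails. Take $k=2$, $O=\{\frac14<|z_1|<\frac34,\ |z_2|<\frac14\}$, and let $\Theta\in H^1(O)$ be the class of $dz_1/z_1$. Let $W=\{z_2=0\}$ and let $T=\{z\in B(3):|z_2|<\kappa\}$. The circle $\{|z_1|=\frac12,z_2=0\}$ has period $2\pi i$ in $O$, but it bounds a disk in $T$. So $\Theta$ does not extend to $O\cup T$, however small $\kappa$ is: $W\cap O$ is an annulus carrying the class of $dz_1/z_1$, while $H^1(W)=0$. In analytic terms, $1/z_1$ is not a uniform limit of polynomials on the circle, because polynomial forms have period $0$ there.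

This identifies the remedy. Suppose instead that $O=\{|z|<r,\ |\Pi|<b\}$ for a polynomial $\Pi$. Then $W\cap O$ in the example cannot contain a circle $\{|z_1|=s, z_2=0\}$ without the disk it bounds, by the maximum principle for $\Pi(z_1,0)$. In general, holomorphic functions on such an $O$ are limits of polynomials, and this lets us push the class from $W\cap O$ to all of $W$. We must therefore enlarge the hole in such a way that it again has this form. The device is to replace a function $v$ with hole $\{v<c\}$ by $v|f|^\eta$ with a small rational exponent $\eta>0$.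

A second coincidence is used: $\dim_{\mathbb C}W=k-1=m$ is exactly the degree of $\Theta$. A holomorphic $m$-form on an $m$-dimensional complex manifold is automatically closed, so we may change its coefficients freely without losing closedness.

We recall the facts from several complex variables that we need.

**Definition.** A compact set $L\subset\mathbb C^k$ is polynomially convex if for every $w\notin L$ there is a polynomial $p$ with $|p(w)|>\max_L|p|$.

The circle $|z|=1$ in $\mathbb C$ is not polynomially convex, since $w=0$ violates the condition by the maximum principle. The set $L=\{|z|\le a,\ |\Pi|\le b'\}$ is: if $|w|>a$, take $p(z)=\sum z_j\bar w_j$, for which $|p|\le a|w|<|w|^2=p(w)$ on $L$; if $|\Pi(w)|>b'$, take $p=\Pi$. The Oka–Weil theorem says that a function holomorphic near a polynomially convex compact set $L$ is a uniform limit on $L$ of polynomials.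

An open set $O\subset\mathbb C^k$ is Stein if for every compact $L\subset O$ the hull $\{w\in O:|\varphi(w)|\le\max_L|\varphi|\ \text{for all}\ \varphi\in\mathcal O(O)\}$ is compact. A non-empty closed complex submanifold of a Stein manifold is Stein. We use Cartan's Theorem B: on a Stein manifold, $H^j$ of every coherent sheaf vanishes for $j\ge1$. It implies the holomorphic de Rham theorem: on a Stein manifold $Y$, the sheaves $\Omega^p_Y$ of holomorphic $p$-forms form an acyclic resolution of the constant sheaf $\mathbb C$, so every class in $H^p(Y)$ is represented by a closed holomorphic $p$-form. For $Y=\mathbb C\setminus\{0\}$ and $p=1$ the form $dz/z$ represents a generator.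

## 8. Extending the class over one hypersurface after another

**The polynomials $f_n$.** Let $s_1,s_2,\dots$ be a sequence of polynomials dense in $\mathbb C[z_1,\dots,z_k]$ for the sup norm on $\bar B(3)$, for example those with coefficients in $\mathbb Q+i\mathbb Q$. By Sard's theorem there are $\epsilon_{ij}\in\mathbb C$ with $|\epsilon_{ij}|<1/j$ such that $0$ is a regular value of $s_i+\epsilon_{ij}:\mathbb C^k\to\mathbb C$. In particular $s_i+\epsilon_{ij}\not\equiv0$. Enumerate these polynomials as $h_1,h_2,\dots$. They are still dense in the polynomials on $\bar B(3)$. Let $f_n=h_n/M_n$ with $M_n>0$ so large that $|f_n|\le1$ on $\bar B(3)$. Since the derivative of $f_n$ does not vanish on $\{f_n=0\}$, this set is empty or a closed complex submanifold of $\mathbb C^k$ of dimension $m$.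

**Proposition 7.** There are positive rationals $\eta_1,\eta_2,\dots$ such that, with
$$v_N=|P|\prod_{n\le N}|f_n|^{\eta_n},\qquad U_N=\{z\in B(2):\ v_N(z)<c\},$$
for every $N\ge0$ there is a class in $H^m(U_N)$ whose restriction to $\partial\Delta$ is non-zero in $H^m(\partial\Delta)$.

**Proof.** We carry slightly larger sets through the induction, to have room for shrinking. Put
$$r_N=2+2^{-N},\qquad c_N=c(1+2^{-N}),\qquad O_N=\{z\in B(r_N):\ v_N(z)<c_N\}.$$
For $N=0$ we have $r_0=3$ and $c_0=2c$, so the notation agrees with Section 6. Since $v_N=0$ on $\partial\Delta$, we have $\partial\Delta\subset U_N\subset O_N$. We construct inductively $\eta_N$ and $\Theta_N\in H^m(O_N)$ with $\Theta_N|_{\partial\Delta}\ne0$; restricting $\Theta_N$ to $U_N$ then proves the proposition. Lemma 6 is the start $N=0$.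

For the step from $N$ to $N+1$, write $O=O_N$, $\Theta=\Theta_N$, $f=f_{N+1}$, $W=\{f=0\}\subset\mathbb C^k$. Choose
$$r_N>r'>r''>r_{N+1},\qquad c_N>c'>c''>c_{N+1},$$
and put $O'=\{|z|<r',v_N<c'\}$, $O''=\{|z|<r'',v_N<c''\}$. By continuity of $v_N$, $\overline{O'}$ is a compact subset of $O$ and $\overline{O''}$ is a compact subset of $O'$. Put $Y=W\cap O$ and $Y'=W\cap O'$.

**Step 1: the open set $O$ is Stein, and polynomials are dense in $\mathcal O(O)$.** This is where the rational exponents are used. There is an integer $q\ge1$ with all $q\eta_n$, $n\le N$, integers, so $v_N^q=|\Pi|$ for the polynomial $\Pi=P^q\prod_{n\le N}f_n^{q\eta_n}$, and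
$$O=\{|z|<r_N,\ |\Pi|<c_N^q\}.$$
Let $L\subset O$ be compact and non-empty, $a=\max_L|z|<r_N$ and $b'=\max_L|\Pi|<c_N^q$. Then $L$ lies in $\{|z|\le a,|\Pi|\le b'\}\subset O$, which is compact and polynomially convex by Section 7. The hull of $L$ with respect to $\mathcal O(O)$ is closed in $O$ and contained in this set, hence compact; so $O$ is Stein. By Oka–Weil every $\varphi\in\mathcal O(O)$ is a uniform limit of polynomials on $\{|z|\le a,|\Pi|\le b'\}$, hence on $L$.

**Step 2: some $\alpha\in H^m(W)$ satisfies $\alpha|_{Y'}=\Theta|_{Y'}$.** This is the class on the hypersurface that Section 7 asks for. If $Y=\emptyset$, take $\alpha=0$. Otherwise $Y$ is a closed complex submanifold of $O$ of dimension $m$, hence a Stein manifold. By the holomorphic de Rham theorem $\Theta|_Y$ is represented by a holomorphic $m$-form $\omega$ on $Y$.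

We first extend $\omega$ to $O$. With $\iota:Y\to O$ the inclusion, restriction of forms is a map $\Omega^m_O\to\iota_*\Omega^m_Y$ of coherent sheaves. It is surjective: off $Y$ the target is zero, and near a point of $Y$ there are holomorphic coordinates $w_1,\dots,w_k$ with $Y=\{w_k=0\}$, in which $\varphi(w_1,\dots,w_m)\,dw_1\wedge\cdots\wedge dw_m$ extends by the same formula. The kernel $\mathcal S$ is coherent, and $H^1(O,\mathcal S)=0$ by Theorem B. So $\Omega^m(O)\to\Omega^m(Y)$ is surjective, and
$$\omega=\tilde\omega|_Y,\qquad \tilde\omega=\sum_Ia_I\,dz_I,\quad a_I\in\mathcal O(O).$$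

Next we reduce to finitely many periods. The closure of $Y'$ lies in $W\cap\overline{O'}\subset Y$ and is compact. Choose a smooth triangulation of $Y$ and a finite subcomplex $D$ containing this closure. Let $\sigma_1,\dots,\sigma_p$ be simplicial, hence smooth, $m$-cycles in $D$ with complex coefficients that form a basis of $H_m(D)$. Since $H^m(D)=\operatorname{Hom}(H_m(D),\mathbb C)$, the restriction to $D$ of the class of a closed $m$-form on $Y$ is determined by its periods, the integrals of the form over $\sigma_1,\dots,\sigma_p$.

Finally we approximate. Let $V\subset\mathbb C^p$ be the set of period vectors of $\beta|_Y$, where $\beta$ runs over the forms $\sum b_I\,dz_I$ of degree $m$ with polynomial coefficients $b_I$. The restriction $\beta|_W$ is a holomorphic $m$-form on the $m$-dimensional manifold $W$, hence closed, so it has a class in $H^m(W)$. By Step 1 we can approximate the $a_I$ by polynomials uniformly on the compact set $D\subset O$. The integrals over the fixed smooth chains $\sigma_j$ converge, so the period vector of $\omega$ lies in $\overline V$. But $V$ is a linear subspace of $\mathbb C^p$, hence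 closed. So the period vector of $\omega$ lies in $V$: there is a polynomial form $\beta$ with exactly the same periods. With $\alpha=[\beta|_W]\in H^m(W)$ we get $\alpha|_D=\Theta|_D$, and restriction to $Y'\subset D$ gives the claim.

**Step 3: for small $\kappa>0$ and $T=\{|z|<r'',\ |f(z)|<\kappa\}$ there is $\Theta'\in H^m(O''\cup T)$ with $\Theta'|_{O''}=\Theta|_{O''}$.** This glues $\alpha$ to $\Theta$ along the tube. If $W\cap\bar B(r'')=\emptyset$, then $|f|$ has a positive minimum on $\bar B(r'')$, so $T=\emptyset$ for small $\kappa$ and $\Theta'=\Theta|_{O''}$ works. Otherwise, let $\rho:T_0\to W$ be a smooth retraction of an open neighborhood $T_0$ of the closed submanifold $W\subset\mathbb C^k$ (tubular neighborhood theorem). Put $\delta=\operatorname{dist}(\overline{O''},\mathbb C^k\setminus O')>0$. The set $\{z\in T_0:|z-\rho(z)|<\delta\}$ is open and contains $W\cap\bar B(r'')$, where $\rho=\mathrm{id}$. The compact sets $\{|z|\le r'',|f|\le\kappa\}$ decrease to $W\cap\bar B(r'')$ as $\kappa\downarrow0$, so for small $\kappa$ they lie in this open set. Fix such a $\kappa$. Then $T\subset T_0$ and $|z-\rho(z)|<\delta$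 on $T$.

If $z\in T\cap O''$, every point of the segment from $z$ to $\rho(z)$ is at distance less than $\delta$ from $z\in O''$, so the segment lies in $O'$, and $\rho(z)\in W\cap O'=Y'$. Hence the inclusion $T\cap O''\to O'$ is homotopic in $O'$ to $\rho:T\cap O''\to Y'\subset O'$. Therefore
$$\Theta|_{T\cap O''}=\rho^*(\Theta|_{Y'})=\rho^*(\alpha|_{Y'})=(\rho|_T^*\alpha)|_{T\cap O''}.$$
So $\Theta|_{O''}\in H^m(O'')$ and $\rho|_T^*\alpha\in H^m(T)$ agree on $T\cap O''$. The exact sequence
$$H^m(O''\cup T)\to H^m(O'')\oplus H^m(T)\to H^m(O''\cap T)$$
of the open sets $O''$, $T$ gives $\Theta'$.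

**Step 4: choose the exponent so that the next sublevel set fits into $O''\cup T$.** Since $c_{N+1}/c''<1$, we can choose a rational $\eta=\eta_{N+1}>0$ so small that
$$(c_{N+1}/c'')^{1/\eta}\le\kappa .$$
Let $z\in O_{N+1}$, that is, $|z|<r_{N+1}<r''$ and $v_N(z)|f(z)|^\eta<c_{N+1}$. If $v_N(z)<c''$, then $z\in O''$. If $v_N(z)\ge c''$, then $|f(z)|^\eta<c_{N+1}/c''$, so $|f(z)|<\kappa$ and $z\in T$. Thus $O_{N+1}\subset O''\cup T$. Put $\Theta_{N+1}=\Theta'|_{O_{N+1}}$. As $\partial\Delta\subset O''$, we have $\Theta_{N+1}|_{\partial\Delta}=\Theta'|_{\partial\Delta}=\Theta_N|_{\partial\Delta}\ne0$. The set $O_{N+1}$ is again a sublevel set of the required form, because $\eta_{N+1}$ is rational, and the induction continues. $\square$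

## 9. The algebras $A_k$

With the exponents from Proposition 7, put
$$K_N=\{z\in\bar B(2):\ v_N(z)\ge c\},\qquad K=\bigcap_NK_N,$$
and let $A_k$ be the closure of $\mathcal R(K)$ in $C(K)$. It is a closed unital subalgebra, and it separates the points of $K$ because it contains the coordinate functions; so it is a uniform algebra.

**Proof of Theorem 1.**

**Step 1: check the hypotheses of Proposition 5.** The sets $K_N$ are compact, and they decrease because $|f_n|\le1$ on $\bar B(3)$ gives $v_{N+1}\le v_N$ there. We have $B(2)\setminus K_N=U_N$. As $P=0$ on $\partial\Delta$ and $|P|\ge c>0$ on $K_0$, the sets $\partial\Delta$ and $K_0$ are disjoint. The classes exist by Proposition 7. So Proposition 5 applies, and in particular $K\ne\emptyset$.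

**Step 2: $\operatorname{tsr}A_k=1$.** On $K$ we have $v_n\ge c>0$ for every $n\ge1$, and $v_n$ contains the factor $|f_n|^{\eta_n}$. So $f_n$, and hence $h_n$, is zero-free on $K$. The $h_n$ approximate every polynomial uniformly on $K\subset\bar B(3)$. Now use Lemma 4.

**Step 3: $\operatorname{tsr}A_k(I^k)\ge k+1$.** Since $\Delta\cong I^k$, we may work with $A_k(\Delta)$. Define $F\in A_k(\Delta)^k$ by $F_i(x)=z_i-x_i$. Suppose $G\in\mathrm{Lg}_k(A_k(\Delta))$ satisfies $\|G_i-F_i\|<\epsilon_0/\sqrt k$ for all $i$. The map $g(x,z)=(G_1(x)(z),\dots,G_k(x)(z))$ is continuous on $\Delta\times K$, since each $x\mapsto G_i(x)\in C(K)$ is continuous for the sup norm. It has no zeros, because $\sum_iH_iG_i=1$ for some $H_i\in A_k(\Delta)$. And $|g-F|<\epsilon_0$ on $\Delta\times K$. Proposition 5 forbids such a $g$. So $\mathrm{Lg}_k(A_k(I^k))$ is not dense, and by Lemma 3(2) neither is $\mathrm{Lg}_j(A_k(I^k))$ for $j\le k$.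

**Step 4: equality.** By Theorem 2(a), $\operatorname{tsr}A_k(I^k)\le1+k$. $\square$

For $k=2$ this gives $\operatorname{tsr}A_2=1$ and $\operatorname{tsr}A_2(I^2)=3$, so (R) is false.

## 10. One algebra for all cubes, and every finite rank

To prove Theorem 2(b) we put the algebras $A_k$ together. Let
$$A_\infty=\Big\{(a_k)_{k\ge2}:\ a_k\in A_k,\ \exists\,\lambda\in\mathbb C:\ \|a_k-\lambda1\|\to0\Big\}$$
with the sup norm. It is a commutative unital algebra. It is complete: for a Cauchy sequence in $A_\infty$ the limits $\lambda$ form a Cauchy sequence, because $|\lambda-\mu|\le\sup_k\|a_k-b_k\|$ if $(a_k)$, $(b_k)$ have limits $\lambda$, $\mu$, and the coordinatewise limit then converges to the limit of the $\lambda$'s by the usual $\epsilon/3$ argument. The allowance of non-zero $\lambda$ is needed for the unit.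

**Step 1: $\operatorname{tsr}A_\infty=1$.** Let $(a_k)\in A_\infty$ have limit $\lambda$ and let $\epsilon>0$. Choose $\lambda'\ne0$ with $|\lambda'-\lambda|<\epsilon$, and $k_0$ with $\|a_k-\lambda1\|<\epsilon$ for $k>k_0$. Replace $a_k$ by $\lambda'1$ for $k>k_0$, and for the finitely many $k\le k_0$ by an invertible element of $A_k$ within $\epsilon$ of $a_k$, which exists as $\operatorname{tsr}A_k=1$. The new sequence is within $2\epsilon$ of the old one. The sequence of inverses is eventually constant, equal to $\lambda'^{-1}1$, so it lies in $A_\infty$.

**Step 2: $\operatorname{tsr}A_\infty(I^k)=k+1$ for all $k\ge0$.** The inequality $\le$ is Theorem 2(a) with Step 1, and $k=0$ is Step 1. For $k\ge2$ the coordinate projection $A_\infty(I^k)\to A_k(I^k)$ is a continuous unital homomorphism. It is surjective: lift $a$ to the sequence with $a$ in place $k$ and $0$ elsewhere. By Lemma 3(3) and Theorem 1, $\operatorname{tsr}A_\infty(I^k)\ge\operatorname{tsr}A_k(I^k)=k+1$. The case $k=1$ remains. If $\operatorname{tsr}A_\infty(I)=1$, then Theorem 2(a), applied to the algebra $A_\infty(I)$, would give $\operatorname{tsr}A_\infty(I^2)\le2$,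 contradicting the case $k=2$. So $\operatorname{tsr}A_\infty(I)=2$.

**Step 3: shift to start at rank $n$.** Let $n\ge1$ and $E=A_\infty(I^{n-1})$, a commutative unital Banach algebra. Then $E(I^k)=A_\infty(I^{n-1+k})$, so
$$\operatorname{tsr}E(I^k)=n+k\qquad\text{for all }k\ge0 .$$
For $k=0$ this says $\operatorname{tsr}E=n$. For $k=2$ it says $\operatorname{tsr}E(I^2)=n+2>\operatorname{tsr}E+1$, so (R) fails for algebras of every finite topological stable rank. This proves Theorem 2(b). $\square$
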